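\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}

\title{Lists can cost a color in adjacent vertex distinguishing edge coloring}


\begin{abstract}
An edge coloring is adjacent vertex distinguishing (AVD) if it is proper and any two adjacent vertices see different sets of colors. Horn\'ak and Wo\'zniak conjectured that, for every connected graph other than $K_2$ and $C_5$, the least number $\chi'_a$ of colors in an AVD coloring equals the least list size $\mathrm{ch}'_a$ that always suffices. We disprove this. For every $k\ge 4$ and each $\Delta\in\{k-1,k\}$ we construct infinitely many connected bipartite graphs of maximum degree $\Delta$ with $\chi'_a=k<\mathrm{ch}'_a$; the case $k=4$, $\Delta=3$ is subcubic. The construction rests on a small bipartite gadget which, when colored from few colors, forces several edges to share a color. We also show that equality holds for all trees on at least three vertices and for all connected graphs other than $K_2$ with $\chi'_a\le 2$.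
\end{abstract}

\section{The question}

Let $G=(V,E)$ be a finite simple graph with no isolated edges. For an edge coloring $c$ and a vertex $v$, let
\[
S_c(v)=\{c(uv): uv\in E\}
\]
be the set of colors that $v$ \emph{sees}; we write $S(v)$ when $c$ is clear. The coloring $c$ is \emph{adjacent vertex distinguishing}, or \emph{AVD}, if it is proper (edges with a common end receive different colors) and $S_c(u)\ne S_c(v)$ for every edge $uv$. In a proper coloring $|S_c(v)|=\deg v$, so the second condition matters only for edges whose two ends have the same degree.

Let $\chi'_a(G)$ be the least integer $k\ge0$ such that $G$ has an AVD coloring with $k$ colors. Let $\mathrm{ch}'_a(G)$ be the least integer $k\ge0$ such that for every assignment of lists $L_e$ with $|L_e|=k$ to the edges there is an AVD coloring $c$ with $c(e)\in L_e$ for all $e$. Both numbers are finite. Indeed, from lists of size $|E|$ one can give all edges different colors, and then $S(u)=S(v)$ for an edge $uv$ would mean that $u$ and $v$ are incident with the same edges, that is, that $uv$ is an isolated edge. This is why isolated edges are excluded.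

Two simple facts will be used throughout. Taking all lists equal shows $\mathrm{ch}'_a(G)\ge\chi'_a(G)$. Moreover, if all assignments of lists of size $j$ admit an AVD coloring, then so do all assignments of lists of any size $j'>j$, by passing to sublists. Hence a \emph{single} assignment of lists of size $k$ from which no AVD coloring can be chosen proves $\mathrm{ch}'_a(G)\ge k+1$.

\begin{conjecture}[Horn\'ak, Wo\'zniak 2012; see \cite{source}]
For every connected graph $G$ other than $K_2$ or $C_5$,
\[
\mathrm{ch}'_a(G)=\chi'_a(G).
\]
\end{conjecture}

Small examples support this. A star with $m\ge2$ edges needs $m$ colors, and lists of size $m$ suffice. On a path with at least three edges, AVD means that any three consecutive edges have three different colors. Coloring the path from one end, each edge must avoid at most two earlier colors, so lists of size $3$ suffice, and three colors are needed. In Section~\ref{sec:trees} the same greedy idea gives equality for every tree with at least three vertices.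

Nevertheless, the conjecture is false.

\begin{theorem}\label{thm:main}
For every $k\ge4$ and each $\Delta\in\{k-1,k\}$ there is a connected bipartite graph $G$ with maximum degree $\Delta$ such that
\[
\chi'_a(G)=k\qquad\text{and}\qquad \mathrm{ch}'_a(G)\ge k+1 .
\]
There are infinitely many such graphs for each pair $(k,\Delta)$.
\end{theorem}

These graphs are neither $K_2$ nor $C_5$, so each of them is a counterexample. The two values of $\Delta$ serve different purposes. With $\Delta=k-1$ and $k=4$ we obtain subcubic counterexamples. With $\Delta=k$ the maximum degree is the largest that $\chi'_a=k$ permits. In the other direction we prove the following.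

\begin{proposition}\label{prop:complement}
\begin{enumerate}
\item[(i)] $\mathrm{ch}'_a(T)=\chi'_a(T)$ for every tree $T$ with at least $3$ vertices.
\item[(ii)] $\mathrm{ch}'_a(G)=\chi'_a(G)$ for every connected graph $G\ne K_2$ with $\chi'_a(G)\le2$. These graphs are exactly $K_1$ and the path with two edges.
\end{enumerate}
\end{proposition}

So a counterexample with $\chi'_a=k$ exists for every $k\ge4$ and for no $k\le2$. We do not settle the case $k=3$, nor whether $\mathrm{ch}'_a-\chi'_a$ can exceed $1$.

\section{The idea: copying a color}\label{sec:idea}

For \emph{vertex} colorings there is a simple way to make lists fail. Take the complete bipartite graph with sides of size $k$ and $k^k$, and give the $k$ vertices of the small side pairwise disjoint lists $T_1,\dots,T_k$ of size $k$. Let the other vertices correspond to the tuples in $T_1\times\dots\times T_k$, each having the entries of its tuple as its list. Whatever colors $x_1,\dots,x_k$ the small side receives, the vertex of the tuple $(x_1,\dots,x_k)$ has no color left. Two colors, however, suffice without lists.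

This construction compares each $x_s$ with $k^k$ different lists. For edge colorings of a graph with $\chi'_a=k$ this looks impossible at first: the maximum degree is at most $k$, so an edge meets at most $2(k-1)$ other edges. We therefore want a gadget that \emph{copies} the color of an edge to many other edges, whatever that color is. The AVD condition makes this possible.

\paragraph{The smallest gadget.} Consider a path with edges $o_1,e_1,e_2,o_2$ in this order, whose three inner vertices have degree $2$ in the whole graph. In an AVD coloring, $o_1,e_1,e_2$ have different colors, and so have $e_1,e_2,o_2$. If the four edges are colored from only three colors, it follows that $c(o_1)=c(o_2)$: the color is copied from one end to the other. Both the restriction to three colors and the AVD condition are needed here. With a fourth color, $1,2,3,4$ is an AVD pattern, and if we only ask for properness, $1,2,1,2$ is allowed. This gadget has one defect: it has only two ends, so it transports a color but does not multiply it.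

\paragraph{A gadget with three ends.} Replace the path by $K_{2,3}$ with sides $\{a_1,a_2\}$ and $\{b_1,b_2,b_3\}$, and attach one further edge $o_j$ at each $b_j$ (Figure~\ref{fig:gadget}, left), with no other edges at these five vertices. All five vertices then have degree $3$. Suppose that in an AVD coloring all nine edges are colored from $\{1,2,3,4\}$. Each of the five vertices sees three colors and misses exactly one, and an $a_i$ and a $b_j$, being adjacent, never miss the same color.
\begin{itemize}
\item If $a_1$ and $a_2$ both miss the same color, say $4$, then no $b_j$ misses $4$, and no edge $a_ib_j$ has color $4$. So each $b_j$ sees $4$ on its edge $o_j$, and all three outer edges have color $4$.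
\item If they miss different colors, say $a_1$ misses $4$ and $a_2$ misses $3$, then every $b_j$ sees both $3$ and $4$. Only one edge $a_ib_j$ has color $4$ (it is at $a_2$), so two of the outer edges have color $4$. In the same way, two of them have color $3$. But there are only three outer edges, a contradiction.
\end{itemize}
So the outer edges have a common color. Two of them can be used to link gadgets into a long chain, along which one color $x$ is repeated, and the third one, at each gadget of the chain, makes a copy of $x$ available for comparison.

\paragraph{The counterexample for $k=4$.} Take four such chains, the edges of the $s$-th having a list $T_s$ of size $4$, with $T_1,\dots,T_4$ disjoint. In an AVD coloring from these lists, all outer edges of the $s$-th chain have one color $x_s\in T_s$. For each of the $4^4$ tuples in $T_1\times\dots\times T_4$ we place a new edge that meets one outer edge of each chain and has the entries of the tuple as its list (Figure~\ref{fig:gadget}, right). The edge whose tuple is $(x_1,x_2,x_3,x_4)$ cannot be colored.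

With four common colors this obstruction disappears, because chains whose outer edges meet the new edges at opposite ends may share a color. The following sections carry this out for all $k\ge4$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0.7,1.6)--(0,0) (0.7,1.6)--(1.4,0) (0.7,1.6)--(2.8,0);
\draw (2.1,1.6)--(0,0) (2.1,1.6)--(1.4,0) (2.1,1.6)--(2.8,0);
\draw[very thick] (0,0)--(0,-1.1) node[midway,left] {$x$};
\draw[very thick] (1.4,0)--(1.4,-1.1) node[midway,left] {$x$};
\draw[very thick] (2.8,0)--(2.8,-1.1) node[midway,left] {$x$};
\fill (0.7,1.6) circle (2pt) node[above] {$a_1$};
\fill (2.1,1.6) circle (2pt) node[above] {$a_2$};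
\fill (0,0) circle (2pt) node[left] {$b_1$};
\fill (1.4,0) circle (2pt) node[below right] {$b_2$};
\fill (2.8,0) circle (2pt) node[right] {$b_3$};
\begin{scope}[xshift=5.5cm,yshift=0.3cm]
\node[draw,rounded corners,minimum width=12mm,minimum height=7mm] (B1) at (0,1.1) {$B_{1,n}$};
\node[draw,rounded corners,minimum width=12mm,minimum height=7mm] (B2) at (0,-1.1) {$B_{2,n}$};
\node[draw,rounded corners,minimum width=12mm,minimum height=7mm] (B3) at (6.6,1.1) {$B_{3,n}$};
\node[draw,rounded corners,minimum width=12mm,minimum height=7mm] (B4) at (6.6,-1.1) {$B_{4,n}$};
\draw[very thick] (B1.east)--(2.1,0) node[midway,above] {$x_1$};
\draw[very thick] (B2.east)--(2.1,0) node[midway,below] {$x_2$};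
\draw[very thick] (B3.west)--(4.5,0) node[midway,above] {$x_3$};
\draw[very thick] (B4.west)--(4.5,0) node[midway,below] {$x_4$};
\draw (2.1,0)--(4.5,0) node[midway,above] {list $\tau_n$};
\fill (2.1,0) circle (2pt) node[left=3pt] {$u_n$};
\fill (4.5,0) circle (2pt) node[right=3pt] {$v_n$};
\draw[dashed] (B1.north)--+(0,0.5) (B1.south)--+(0,-0.4);
\draw[dashed] (B2.north)--+(0,0.4) (B2.south)--+(0,-0.5);
\draw[dashed] (B3.north)--+(0,0.5) (B3.south)--+(0,-0.4);
\draw[dashed] (B4.north)--+(0,0.4) (B4.south)--+(0,-0.5);
\end{scope}
\end{tikzpicture}
\caption{Left: the gadget with three ends. If its nine edges are colored from four colors in an AVD coloring, the three thick outer edges get the same color $x$. Right: the $n$-th connector $u_nv_n$ for $k=4$. Each box is a copy of the gadget; the dashed edges are its other two outer edges, which link it to the preceding and the following copy in its own chain (at an end of the chain, one of them is a pendant edge instead). The $s$-th chain has one color $x_s$ on all its outer edges, and $u_nv_n$ cannot be colored if its list, the set of entries of $\tau_n$, is $\{x_1,x_2,x_3,x_4\}$.}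
\label{fig:gadget}
\end{figure}

\section{Blocks}\label{sec:blocks}

Let $d\ge2$. A \emph{block} with parameter $d$ in a graph consists of vertices $a_1,\dots,a_{d-1},b_1,\dots,b_d$, all $d(d-1)$ edges $a_ib_j$, called \emph{inner} edges, and for each $j$ one further edge $o_j$ at $b_j$, called \emph{outer}, whose other end lies outside the block. There are no other edges at these vertices. Thus all the vertices $a_i$ and $b_j$ have degree exactly $d$. The cases $d=2$ and $d=3$ are the two gadgets of Section~\ref{sec:idea}.

When the edges at a vertex $v$ are colored from a set $T$, we say that $v$ \emph{misses} the colors of $T\setminus S(v)$. The proof of the next lemma follows the argument for $K_{2,3}$: a color missed by some $a_i$ must be seen by all $b_j$, so it occurs often on outer edges, and there are only $d$ outer edges.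

\begin{lemma}[Copying]\label{lem:copy}
Let $c$ be an AVD coloring of a graph containing a block with parameter $d$. Suppose that all inner and outer edges of the block receive colors from a set $T$ with $|T|=d+1$. Then all $d$ outer edges of the block receive the same color.
\end{lemma}

\begin{proof}
Since $c$ is proper, each $S(a_i)$ and each $S(b_j)$ is a $d$-subset of $T$. As $|T|=d+1$, each of these vertices misses exactly one color, and this color determines its set. Since $a_i$ and $b_j$ are adjacent, $S(a_i)\ne S(b_j)$, so $a_i$ and $b_j$ miss different colors.

For $t\in T$ let $\alpha(t)$ be the number of vertices $a_i$ missing $t$, and $\omega(t)$ the number of outer edges of color $t$. Let $D$ be the set of colors with $\alpha(t)\ge1$; it is nonempty because $d-1\ge1$.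

Let $t\in D$. No $b_j$ misses $t$, so each of the $d$ vertices $b_j$ is incident with exactly one edge of color $t$, which is inner or outer. Every inner or outer edge of the block contains exactly one $b_j$, so exactly $d$ inner and outer edges have color $t$. Every inner edge also contains exactly one $a_i$, and all edges at an $a_i$ are inner, so the number of inner edges of color $t$ is the number $d-1-\alpha(t)$ of vertices $a_i$ seeing $t$. Hence
\begin{equation}\label{eq:omega}
\omega(t)=d-\bigl(d-1-\alpha(t)\bigr)=1+\alpha(t)\qquad(t\in D).
\end{equation}
Each $a_i$ misses exactly one color, so $\sum_{t\in D}\alpha(t)=d-1$. Summing \eqref{eq:omega} over $D$ and using that there are $d$ outer edges, we get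
\[
|D|+(d-1)=\sum_{t\in D}\omega(t)\le d .
\]
So $D$ consists of a single color $t_0$. Then $\alpha(t_0)=d-1$, and \eqref{eq:omega} gives $\omega(t_0)=d$: all outer edges have color $t_0$.
\end{proof}

Conversely, every color can occur as the common color of the outer edges. We shall need explicit colorings, with control over what the vertices $b_j$ miss.

\begin{lemma}[Standard coloring]\label{lem:standard}
Consider a block with parameter $d$. Let $|T|=d+1$, let $x\in T$, and let $t_1,\dots,t_d$ be any enumeration of $T\setminus\{x\}$. Color all outer edges of the block with $x$ and each inner edge $a_ib_j$ with $t_{i+j}$, where the index is reduced modulo $d$ to lie in $\{1,\dots,d\}$. Then edges sharing a vertex of the block have different colors, and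
\[
S(a_i)=T\setminus\{x\},\qquad S(b_j)=T\setminus\{t_j\}.
\]
In particular $S(a_i)\ne S(b_j)$ for all $i,j$.
\end{lemma}

\begin{proof}
At $a_i$ the index $i+j$ with $1\le j\le d$ runs once through all residues modulo $d$, so $a_i$ sees each of $t_1,\dots,t_d$ once. At $b_j$ the index $i+j$ with $1\le i\le d-1$ runs once through all residues except that of $j$, so $b_j$ sees each $t_l$ with $l\ne j$ once, and $x$ on its outer edge. Finally $x\ne t_j$.
\end{proof}

\section{The counterexamples with $\Delta=k-1$}\label{sec:construction}

Fix $k\ge4$. Put $d=k-1$ and $N=k^k$, and let $M\ge N$ be any integer. A color set of size $k=d+1$ is exactly what Lemma~\ref{lem:copy} requires. Since $d\ge3$, every block has at least three outer edges: two will link it to its neighbors in a chain and one will be used for comparison. This is where $k\ge4$ enters: for $k=3$ the blocks would be the paths of Section~\ref{sec:idea}, which cannot branch.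

\subsection{The graph}

\begin{itemize}
\item \emph{Chains.} For each $s\in\{1,\dots,k\}$ take $M$ blocks $B_{s,1},\dots,B_{s,M}$ with parameter $d$. For $1\le m<M$ join the vertex $b_2$ of $B_{s,m}$ to the vertex $b_1$ of $B_{s,m+1}$. This edge, a \emph{link}, is the outer edge of both of these vertices.
\item \emph{Connectors.} For $n=1,\dots,N$ take new vertices $u_n,v_n$ and the edge $u_nv_n$. The outer edge at the vertex $b_3$ of $B_{s,n}$ goes to $u_n$ if $s\in\{1,2\}$ and to $v_n$ if $3\le s\le k$.
\item \emph{Leaves.} Each vertex $b_j$ that has not yet been given an outer edge gets a pendant edge, to a new leaf of its own, as its outer edge.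
\end{itemize}

Call the resulting graph $G$. Let $R_s$ be the set of edges incident with a vertex of one of the blocks $B_{s,1},\dots,B_{s,M}$. No edge joins blocks of different chains, so $E(G)$ is the disjoint union of $R_1,\dots,R_k$ and $\{u_nv_n:1\le n\le N\}$. The edges adjacent to $u_nv_n$ are $k$ outer edges, one from each $R_s$; two are at $u_n$ and $k-2$ are at $v_n$.

\paragraph{Degrees.} All block vertices have degree $k-1$. Also $\deg u_n=3\le k-1$ and $\deg v_n=(k-2)+1=k-1$. Hence $\Delta(G)=k-1$.

\paragraph{Connectedness.} $G$ is simple. Each block is connected, the links connect each chain, the edge $u_1v_1$ and its adjacent edges connect the chains with each other, and every remaining vertex is joined to a block.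

\paragraph{Bipartiteness.} We assign classes modulo $2$. Put the $b$-vertices of $B_{s,m}$ in class $m$ if $s\in\{1,2\}$ and in class $m+1$ if $s\ge3$; put the $a$-vertices of each block in the class opposite to its $b$-vertices. Put $u_n$ in class $n+1$ and $v_n$ in class $n$, and put each leaf in the class opposite to its neighbor. Inner and pendant edges join different classes by definition. A link joins $b$-vertices of $B_{s,m}$ and $B_{s,m+1}$, whose classes differ. The edges from chains $1,2$ to $u_n$ join class $n$ to class $n+1$, those from the other chains to $v_n$ join class $n+1$ to class $n$, and $u_nv_n$ joins class $n+1$ to class $n$.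

\subsection{Without lists, $k$ colors suffice}

\begin{proposition}\label{prop:chi}
$\chi'_a(G)=k$.
\end{proposition}

\begin{proof}
\emph{Lower bound.} In a block, $a_1$ and $b_1$ are adjacent and have degree $d$, so they must see two different sets of $d$ colors. This requires at least $d+1=k$ colors.

\emph{Upper bound.} We use the colors $[k]=\{1,\dots,k\}$. We color all connector edges $u_nv_n$ with $k$ and all outer edges of the $s$-th chain with one color $c_s$. Properness at the connectors then forces all of $c_1,\dots,c_k$ to lie in $[k-1]$, so some value must repeat, and two chains may share a color only if one is attached to the vertices $u_n$ and the other to the vertices $v_n$. We let chains $1$ and $3$ share color $1$: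
\[
c_1=1,\qquad c_2=2,\qquad c_3=1,\qquad c_s=s-1\ \ (4\le s\le k).
\]
For each $s$ enumerate $[k]\setminus\{c_s\}$ as $t_1,\dots,t_d$ with $t_3=k$, which is possible because $c_s\ne k$ and $d\ge3$. Color every block of the $s$-th chain as in Lemma~\ref{lem:standard} with $T=[k]$, $x=c_s$ and this enumeration. A link lies in two blocks of the same chain and receives $c_s$ from both.

The coloring is proper at block vertices by Lemma~\ref{lem:standard}. At $u_n$ the colors are $1,2,k$, and at $v_n$ they are $1,3,4,\dots,k-1,k$; in both cases they are distinct. So the coloring is proper, with
\[
S(u_n)=\{1,2,k\},\qquad S(v_n)=[k]\setminus\{2\}.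
\]
It remains to compare the ends of each edge.
\begin{itemize}
\item Inner edges: $S(a_i)\ne S(b_j)$ by Lemma~\ref{lem:standard}.
\item Links: the ends are a vertex $b_2$ and a vertex $b_1$ of the same chain. They miss $t_2$ and $t_1$, respectively, which are different.
\item Edges from a vertex $b_3$ to $u_n$ or $v_n$: the vertex $b_3$ misses $t_3=k$, while $u_n$ and $v_n$ see $k$.
\item Connector edges: $2\in S(u_n)$ and $2\notin S(v_n)$.
\item Pendant edges: the two ends have degrees $1$ and $d\ge3$.
\end{itemize}
So the coloring is AVD.
\end{proof}

\subsection{Lists of size $k$ do not suffice}

\begin{proposition}\label{prop:ch}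
$\mathrm{ch}'_a(G)\ge k+1$.
\end{proposition}

\begin{proof}
Let $T_1,\dots,T_k$ be pairwise disjoint sets of size $k$. Give every edge of $R_s$ the list $T_s$. Let $\tau_1,\dots,\tau_N$ enumerate the $N=k^k$ elements of $T_1\times\dots\times T_k$, and give $u_nv_n$ the list consisting of the coordinates of $\tau_n$. These are $k$ different colors because the $T_s$ are disjoint. Thus all lists have size $k$.

Suppose that $c$ is an AVD coloring from these lists. All inner and outer edges of each block of the $s$-th chain have colors in $T_s$, and $|T_s|=d+1$. By Lemma~\ref{lem:copy}, the outer edges of each such block share a color. Consecutive blocks have a link as a common outer edge, so all outer edges of the $s$-th chain have one color $x_s\in T_s$.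

Choose $n$ with $\tau_n=(x_1,\dots,x_k)$. The edges adjacent to $u_nv_n$ have the colors $x_1,x_2$ at $u_n$ and $x_3,\dots,x_k$ at $v_n$. The list of $u_nv_n$ is $\{x_1,\dots,x_k\}$, so $c(u_nv_n)$ is the color of an adjacent edge, contrary to properness. So there is no such $c$, and $\mathrm{ch}'_a(G)\ge k+1$ by the monotonicity observed in Section~1.
\end{proof}

Since $M\ge N$ is arbitrary and the number of vertices grows with $M$, Propositions~\ref{prop:chi} and~\ref{prop:ch} prove Theorem~\ref{thm:main} for $\Delta=k-1$.

\section{The counterexamples with $\Delta=k$}

The maximum degree can be raised to $k$ at a place that does not interfere with the argument. In the graph $G$ of Section~\ref{sec:construction} choose a leaf $\ell$, for example the one at the vertex $b_1$ of $B_{1,1}$. Attach $k-1$ new pendant edges to $\ell$, and call the result $G^+$. It is connected and bipartite, and $\Delta(G^+)=\deg\ell=k$. In particular $\chi'_a(G^+)\ge k$.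

Conversely, take the $k$-coloring of $G$ from Proposition~\ref{prop:chi} and give the new edges the $k-1$ colors of $[k]$ different from that of the old edge at $\ell$. The coloring remains proper, and no set $S(v)$ with $v\ne\ell$ a vertex of $G$ changes. The vertex $\ell$ has degree $k$, and its neighbors have degrees $k-1$ and $1$, so the edges at $\ell$ cause no conflict. Hence $\chi'_a(G^+)=k$.

For the lists, keep the assignment from Proposition~\ref{prop:ch} and give the new edges arbitrary lists of size $k$. The blocks of $G$ are still blocks in $G^+$, because no edge was added at a block vertex, and the edges adjacent to each $u_nv_n$ are the same. The proof of Proposition~\ref{prop:ch} uses nothing else, so $\mathrm{ch}'_a(G^+)\ge k+1$. Varying $M$ again gives infinitely many graphs. This completes the proof of Theorem~\ref{thm:main}, and the conjecture is disproved. \qed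

\section{Where lists cost nothing}\label{sec:trees}

In the counterexamples, all copies of a chain's color are fixed together and are then compared with many connector lists. In a tree, coloring away from a root, one compares each new vertex with a single vertex already finished, its parent, and one spare color at the end is enough.

\begin{proof}[Proof of Proposition~\ref{prop:complement}(i)]
Let $T$ be a tree with at least three vertices and maximum degree $\Delta\ge2$. Let $k=\Delta+1$ if two vertices of degree $\Delta$ are adjacent, and $k=\Delta$ otherwise. Then $\chi'_a(T)\ge k$: properness requires $\Delta$ colors, and two adjacent vertices of degree $\Delta$ must see different $\Delta$-sets, which requires $\Delta+1$ colors. Since $\mathrm{ch}'_a(T)\ge\chi'_a(T)$, it suffices to find an AVD coloring from arbitrary lists of size $k$.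

Root $T$ at a vertex $r$ of degree at least $2$. Color the edges at $r$ one after the other with different colors; this is possible because there are at most $k$ of them. Then process the other non-leaf vertices so that parents come before children. Let $v$ be such a vertex, of degree $e\ge2$ and with parent $p$. When $v$ is reached, all edges at $p$, including $vp$, have been colored, so $S(p)$ is determined. Color the $e-1$ edges from $v$ to its children one after the other, each avoiding the colors already used at $v$. For the $i$-th of them at least $k-i\ge k-(e-1)\ge1$ colors of its list are available, because $e\le\Delta\le k$.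

Only the last child edge needs care. If $\deg p\ne e$, then $S(v)\ne S(p)$ whatever we choose. If $\deg p=e$, then $e\le k-1$: this is clear if $e<\Delta$, and if $e=\Delta$, then $v$ and $p$ are adjacent vertices of degree $\Delta$, so $k=\Delta+1$. Hence at least $k-(e-1)\ge2$ colors are available for the last edge. They complete the same $e-1$ earlier colors to different sets $S(v)$, so at least one of them gives $S(v)\ne S(p)$.

The final coloring is proper, and the two ends of every edge joining non-leaves see different sets. An edge at a leaf causes no conflict, because $T\ne K_2$ and so the other end has degree at least $2$. Hence $\mathrm{ch}'_a(T)=\chi'_a(T)=k$.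
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:complement}(ii)]
Let $G\ne K_2$ be connected with $\chi'_a(G)\le2$. Then $\Delta(G)\le2$, so $G$ is a path, possibly with a single vertex, or a cycle. If both ends of an edge $uv$ had degree $2$, then $S(u)$ and $S(v)$ would be different $2$-sets, and at least three colors would be needed. So $G$ has no such edge. This excludes all cycles and all paths with at least four vertices. As $G\ne K_2$, two graphs remain.

If $G=K_1$, the empty coloring is AVD, and $\mathrm{ch}'_a(G)=\chi'_a(G)=0$. If $G$ is the path with two edges, properness requires two colors. From lists of size $2$ one can choose two different colors; the middle vertex then sees two colors and the ends see one each, so the coloring is AVD. Hence $\mathrm{ch}'_a(G)=\chi'_a(G)=2$. In particular, both graphs do satisfy $\chi'_a\le2$.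
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Improved Bound On $r$-Distant Strong Chromatic Index},
\url{https://8pcc.wmi.amu.edu.pl/Administration/GetPresentation/6e4eecae-0a98-4616-99e3-0bec025b5015}.
\end{thebibliography}

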